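# When $-1$ is not a sum of permuted products of $n$-th powers

All rings are associative with a unit, not necessarily commutative. For a field, the Artin–Schreier theorem says that $-1$ fails to be a sum of squares exactly when the field can be ordered. We ask for the same kind of statement when the field becomes an arbitrary ring and squares become $n$-th powers. The question, and the notion of product level below, come from the preprint http://srag.fmf.uni-lj.si/preprints/sucrev.pdf, whose stated aim is "to introduce the notion of the $n$-th product level" of a ring "and study its properties".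

## 1. Division rings with $n=2^k$

**Definition (permuted products and the product level).** Let $A$ be a ring and $n\ge 1$. Write a product $a_1^n\cdots a_r^n$ as a word of $rn$ letters, each $a_i$ repeated $n$ times, and permute the letters in any way. The set of all elements obtained like this, for all $r$ and all $a_i\in A$, is $\Pi_n(A)$. Let $\Sigma_n(A)$ be the set of finite sums of elements of $\Pi_n(A)$. If $-1\in\Sigma_n(A)$, then $\mathrm{ps}_n(A)$ is the smallest number of terms in an expression of $-1$ as a sum of elements of $\Pi_n(A)$; otherwise $\mathrm{ps}_n(A)=\infty$.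

Thus $xyxy$ and $xyzxzy$ lie in $\Pi_2(A)$. Equivalently, $\Pi_n(A)$ consists of the values of words in elements of $A$ in which every letter occurs a multiple of $n$ times. We have $0=0^n$ and $1=1^n$ in $\Pi_n(A)$, and $\Sigma_n(A)$ is closed under addition and multiplication.

Three computations. In $\mathbb Z$ with $n$ even, every element of $\Pi_n$ is $\ge 0$, so $\mathrm{ps}_n(\mathbb Z)=\infty$. In the matrix ring $M_2(\mathbb R)$ the rotation by $\pi/n$ has $n$-th power $-1$, so $\mathrm{ps}_n=1$. In the real quaternions, $iji^{-1}j^{-1}=k\cdot(-i)(-j)=k^2=-1$. In any ring a commutator of units $u,v$ lies in $\Pi_n$, because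
$$uvu^{-1}v^{-1}=uvu^{-1}v^{-1}\cdot u^{n-1}(u^{-1})^{n-1}v^{n-1}(v^{-1})^{n-1}, \tag{1}$$
and on the right each of $u,v,u^{-1},v^{-1}$ occurs $n$ times. So $\mathrm{ps}_n(\mathbb H)=1$ for every $n$.

**Definition (signature, ordering).** A map $\sigma:A\to\mathbb C$ is a signature if $\sigma(xy)=\sigma(x)\sigma(y)$ for all $x,y$; $\sigma(-1)=-1$; the set $P_\sigma=\sigma^{-1}(\{0,1\})$ is closed under addition; and there is $n\ge1$ with $\sigma(a)^n=1$ whenever $\sigma(a)\ne0$. Any such $n$ is an exponent of $\sigma$. The set $P_\sigma$ is called an ordering, and $\mathrm{Sper}_n(A)$ is the set of all $P_\sigma$ with $\sigma$ of exponent $n$.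

Note that $\sigma(1)=\sigma(-1)^2=1$, and $\sigma(0)=\sigma(-1)\sigma(0)=-\sigma(0)$ gives $\sigma(0)=0$.

For example, on $\mathbb Q[t]$ write a nonzero $f$ as $ct^l+(\text{higher terms})$ with $c\neq 0$, and put $\sigma(f)=\mathrm{sgn}(c)\,\mathrm i^{\,l}$, $\sigma(0)=0$, where $\mathrm i=\sqrt{-1}$. Lowest terms multiply, so $\sigma$ is multiplicative, and $\sigma(-1)=-1$. If $\sigma(f)=\sigma(g)=1$ and the lowest degrees differ, then the lowest term of $f+g$ is that of $f$ or of $g$; if both lowest degrees are $l$, both lowest coefficients have the sign $\mathrm i^{-l}$ and do not cancel. So $\sigma$ is a signature of exponent $4$, with $\sigma(t)=\mathrm i$ and $-t^2\in P_\sigma$.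

**Signatures force infinite level.** If $\sigma$ has exponent $n$, then $\sigma$ takes an element of $\Pi_n(A)$ to a product of $n$-th powers of values of $\sigma$, which is $0$ or $1$. Hence $\Sigma_n(A)\subseteq P_\sigma$, while $-1\notin P_\sigma$. So
$$\mathrm{Sper}_n(A)\ne\emptyset\ \Longrightarrow\ \mathrm{ps}_n(A)=\infty. \tag{2}$$

We want the converse. If $n$ is odd there is nothing to do: $-1=(-1)^n\in\Pi_n(A)$, so $\mathrm{ps}_n(A)=1$, and $\mathrm{Sper}_n(A)=\emptyset$ because $\sigma(-1)^n=-1\neq1$. Here is the easy even case.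

**Proposition 1.** Let $D$ be a division ring, $n=2^k$ with $k\ge1$, and $-1\notin\Sigma_n(D)$. Then $\mathrm{Sper}_n(D)\neq\emptyset$.

**Proof, step (a): enlarge $\Sigma_n(D)$ as far as possible.** Consider subsets $T\supseteq\Sigma_n(D)$ with $T+T\subseteq T$, $TT\subseteq T$, $-1\notin T$. By Zorn's lemma there is a maximal one; fix it, and let $U=T\setminus\{0\}$.

**Step (b): $U$ is a normal subgroup of $D^*$ with abelian quotient killed by $n$.** $U$ is closed under products, and for $t\in U$ we have $t^{-1}=t^{n-1}(t^{-1})^n\in T$. By (1) all commutators lie in $\Pi_n(D)\subseteq T$, so $U$ is normal and $\Gamma=D^*/U$ is abelian. Since $b^n\in U$ for all $b \in D^*$, the group $\Gamma$ is killed by $n$. The class $\varepsilon$ of $-1$ is nontrivial, of order $2$.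

**Step (c): $\varepsilon$ is the only element of order $2$.** Let $b\notin U$ with $b^2\in U$. The set $T'=T+bT$ is closed under addition. It is closed under multiplication because $t\cdot bt'=b(b^{-1}tb)t'\in bT$ and $bt\cdot bt'=b^2(b^{-1}tb)t'\in T$. It contains $T$ and also $b\notin T$, so by maximality $-1=s+bt$ with $s,t\in T$. Here $t\ne0$ since $-1\notin T$, and $1+s\neq0$ for the same reason. So $-b=(1+s)t^{-1}\in U$, that is, $b$ has class $\varepsilon$.

**Step (d): read off the signature.** An abelian group of bounded exponent is a direct sum of finite cyclic groups of prime power order (Prüfer–Baer). As $n=2^k$, each nontrivial summand of $\Gamma$ is a cyclic $2$-group and contains an element of order $2$. By (c) there is exactly one such summand, so $\Gamma$ is cyclic. Choose an injective homomorphism $\chi:\Gamma\to\mathbb C^*$. Then $\chi(\varepsilon)=-1$. Put $\sigma(0)=0$ and $\sigma(b)=\chi(bU)$ for $b\ne0$. This is multiplicative, $\sigma(-1)=-1$, $P_\sigma=T$ is additively closed, and $\sigma(b)^n=1$ for $b\ne0$. $\square$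

## 2. Missing inverses, zero divisors and odd torsion

What changes for a general ring $A$ and a general even $n$? It is known that for Noetherian rings $\mathrm{ps}_n(A)=\infty$ if and only if $\mathrm{Sper}_n(A)\ne\emptyset$. The result of these notes is that no hypothesis on the ring is needed.

**Theorem A.** Let $A$ be an associative unital ring and $n\ge1$. Then $\mathrm{ps}_n(A)=\infty$ if and only if $\mathrm{Sper}_n(A)\ne\emptyset$.

In particular, $\mathrm{Sper}_n(A)=\emptyset$ implies $\mathrm{ps}_n(A)<\infty$ for every $A$ and every $n\ge1$.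

The first thing to try is to pass to a quotient of $A$ that is a domain, form its division ring of fractions, and quote the division ring case. This meets two obstacles. First, no quotient is visibly a domain. Second, a domain need not have a calculus of fractions: in the free algebra $F=\mathbb Q\langle x,y\rangle$ we have $xF\cap yF=0$, since the words in an element of $xF$ begin with $x$ and those in an element of $yF$ begin with $y$. So $x^{-1}y$ cannot be rewritten as $ab^{-1}$ with $a,b\in F$.

We could instead run the proof of Proposition 1 inside $A$. Inverses enter it in three places: $U$ is a group because of $t^{-1}$; $T+bT$ is closed under multiplication because $tb=b(b^{-1}tb)$; and in step (c) we divide by $t$. We shall repair these as follows.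

* Instead of enlarging a subset $T$ of the ring, we enlarge a subgroup $H$ of the group that counts letters in words modulo $n$. Letter counts do not see the order of factors, so the problem with $tb$ disappears. The price is that one element may receive several classes; we shall show that this only happens to nilpotent elements.
* Instead of dividing in one relation, we multiply two relations.

There remains the exponent. For even $n$ that is not a power of $2$, steps (a)–(c) work word for word, but step (d) does not: they say nothing about elements of odd order in $\Gamma$. If $b$ has class of order $3$, maximality gives $1+t_0+bt_1+b^2t_2=0$. With two terms we solved for $b$; with three terms this is no longer possible. We shall need a genuine argument to exclude odd torsion. It occupies Sections 7 and 8.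

## 3. Classes carried by words

From now on $n$ is even, and $2^k$ is the largest power of $2$ dividing $n$; so $k\ge1$.

**Definition (letter counts).** Let $\Lambda$ be a set of letters, $\lambda:\Lambda\to R$ a surjection onto a ring $R$, and $G=(\mathbb Z/n)^{(\Lambda)}$ the direct sum. For a word $w$ in $\Lambda$, let $\nu(w)\in R$ be the product of the values of its letters (the empty word has value $1$), and let $|w|\in G$ be the vector of numbers of occurrences of the letters modulo $n$. For $C\subseteq G$ let $T_C$ be the set of finite sums of elements $\nu(w)$ with $|w|\in C$; the empty sum $0$ is allowed.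

For $\Lambda=R=A$ and $\lambda=\mathrm{id}$ we get $T_{\{0\}}=\Sigma_n(A)$. As an illustration take $R=\Lambda=\mathbb Z$ and $n=2$. The number $4$ is the value of the one-letter word $4$, whose count is the basis vector $e_4\ne0$, and also of the word $2\,2$, whose count is $0$. So an element can lie in $T_{\{g\}}$ for several $g$.

**Theorem B.** Let $n$ be even, $2^k$ the largest power of $2$ dividing $n$, $A$ a unital ring, $J$ a two-sided ideal of $A$, and $H_0$ a subgroup of $(\mathbb Z/n)^{(A)}$ (letters $\Lambda=A$). The following are equivalent: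

1. $-1\notin T_{H_0}+J$;
2. there is a signature $\sigma$ of exponent $n$ with $\sigma(J)=\{0\}$ and $\sigma(\nu(w))\in\{0,1\}$ for all words $w$ with $|w|\in H_0$;
3. there is a signature as in (2) which even has exponent $2^k$.

An example of the condition on $H_0$: let $X\subseteq A$ and let $H_0$ be generated by the letters $x\in X$. Then it says $\sigma(X)\subseteq\{0,1\}$. Indeed each one-letter word $x$ has $|x|\in H_0$; conversely, if $|w|\in H_0$, then letters outside $X$ occur a multiple of $n$ times in $w$ and contribute $0$ or $1$ to $\sigma(\nu(w))$.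

Theorem A for even $n$ is the case $H_0=0$, $J=0$: then $T_{H_0}=\Sigma_n(A)$, so (1) says $\mathrm{ps}_n(A)=\infty$, and in (2) both extra conditions hold automatically for a signature of exponent $n$.

**Corollary C.** For $n$ even with $2^k\,\|\,n$:
$$\mathrm{ps}_n(A)=\infty\iff\mathrm{Sper}_n(A)\ne\emptyset\iff\mathrm{Sper}_{2^k}(A)\ne\emptyset\iff\mathrm{ps}_{2^k}(A)=\infty.$$

**Proposition D.** For each even $m$ there is a Noetherian domain $A_m$ with $\mathrm{ps}_m(A_m)=1$ and $\mathrm{ps}_{2m}(A_m)=\infty$. Taking $m=2^{k-1}$ with $k\ge2$: the exponent $2^k$ in Corollary C cannot be lowered to $2^{k-1}$.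

**The easy implications of Theorem B.** (3)$\Rightarrow$(2) holds because $2^k\mid n$. For (2)$\Rightarrow$(1), suppose $-1=\sum\nu(w_i)+j$ with $|w_i|\in H_0$, $j\in J$. All summands lie in $P_\sigma$, so $-1\in P_\sigma$, contradicting $\sigma(-1)=-1$. What remains is (1)$\Rightarrow$(3), so we assume (1) from here until the end of Section 9.

## 4. Three maximal choices

**Step 1.** *Purpose: to be allowed to divide by integers.* Let $A'=A\otimes_{\mathbb Z}\mathbb Q$. Take letters $\Lambda'=A\times\mathbb N_{>0}$ with $\lambda'(a,m)=a\otimes\frac1m$, which is surjective onto $A'$. Let $H_0'\subseteq(\mathbb Z/n)^{(\Lambda')}$ be the image of $H_0$ under $a\mapsto(a,1)$, and let $J'=J\cdot A'=\{j\otimes\frac1m\}$. We claim that $-1\notin T_{H_0'}+J'$.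

Let $|w'|\in H_0'$, and let $w$ be obtained from $w'$ by replacing each letter $(a,m)$ by $a$. Letters $(a,m)$ with $m\ge2$ occur a multiple of $n$ times in $w'$, so the count of $a$ in $w$ is congruent to that of $(a,1)$ in $w'$, and $|w|\in H_0$. Moreover $\nu(w')=\nu(w)\otimes\frac1K$ with an integer $K\ge1$. So if $-1\in T_{H_0'}+J'$, clearing denominators gives integers $L\ge1$, $L_i\ge1$, $L_0$ with
$$\Bigl(L+\sum L_i\nu(w_i)+L_0j\Bigr)\otimes1=0,\qquad |w_i|\in H_0,\ j\in J.$$
The kernel of $A\to A\otimes\mathbb Q$ consists of torsion elements, so $e\bigl(L+\sum L_i\nu(w_i)+L_0j\bigr)=0$ in $A$ for some $e\ge1$. Then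
$$-1=(eL-1)\cdot1+\sum eL_i\nu(w_i)+eL_0j\in T_{H_0}+J,$$
because $1$ is the value of the empty word. This contradicts (1).

**Step 2.** *Purpose: to make every nonzero ideal useful.* By Zorn's lemma choose a two-sided ideal $J_1\supseteq J'$ of $A'$ maximal with $-1\notin T_{H_0'}+J_1$. Let $B=A'/J_1$, with letters $\Lambda'\to A'\to B$, again surjective. Write $\Lambda,H_0$ for $\Lambda',H_0'$ from now on, put $G=(\mathbb Z/n)^{(\Lambda)}$, and compute all sets $T$ in $B$. Then $B$ is a $\mathbb Q$-algebra, $-1\notin T_{H_0}$, and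
$$\text{for every nonzero two-sided ideal } I\text{ of } B:\quad -1\in T_{H_0}+I. \tag{3}$$

It suffices to find a signature $\tau$ on $B$ of exponent $2^k$ with $\tau(\nu(w))\in\{0,1\}$ whenever $|w|\in H_0$. Let $\sigma$ be its composition with $A\to A'\to B$. Then $\sigma$ is multiplicative, $\sigma(-1)=-1$, and $P_\sigma$ is the preimage of $P_\tau$, so it is additively closed. It has exponent $2^k$, and it kills $J$ since $J$ maps to $0$ and $\tau(0)=0$. A word in $A$ with count in the original $H_0$ becomes, with letters $(a,1)$ in place of $a$, a word with count in the new $H_0$, so $\sigma$ takes its value to $0$ or $1$. Thus (3) of Theorem B follows.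

**Step 3.** *Purpose: to obtain the class group $\Gamma$.* By Zorn's lemma choose a subgroup $H\supseteq H_0$ of $G$ maximal with $-1\notin T_H$; unions of chains are harmless because an expression of $-1$ involves only finitely many words. Put $\Gamma=G/H$, written additively, so $n\Gamma=0$. For $\gamma\in\Gamma$ let $T_\gamma$ be the set $T_C$ for the coset $C=\gamma$. So $T_0=T_H\supseteq T_{H_0}$. Adding sums and concatenating words gives
$$T_\gamma+T_\gamma\subseteq T_\gamma,\qquad T_\gamma T_\delta\subseteq T_{\gamma+\delta},\qquad -1\notin T_0. \tag{4}$$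
For each $b\in B$ fix a letter over $b$ and let $[b]\in\Gamma$ be its class. Then
$$b\in T_{[b]},\qquad b^n\in T_0\qquad\text{for all } b\in B. \tag{5}$$
Also $\mathbb Q_{\ge0}\subseteq T_0$, since $\frac rs=rs^{n-1}\bigl(\frac1s\bigr)^n$ is a sum of $n$-th powers. Since $T_0T_\gamma\subseteq T_\gamma$, each $T_\gamma$ is closed under multiplication by $\mathbb Q_{\ge0}$. Finally, if $\Delta\ne0$ is a subgroup of $\Gamma$, its preimage $H'$ in $G$ is strictly larger than $H$, and $T_{H'}=\sum_{\delta\in\Delta}T_\delta$. By maximality of $H$,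
$$\Delta\neq0\ \Longrightarrow\ -1\in\sum_{\delta\in\Delta}T_\delta. \tag{6}$$

Here $T_0$ plays the role of $T$ and $T_{[b]}$ that of $bT$ in Section 1. The difference is that we do not yet know that the sets $T_\gamma$ overlap only in $0$.

## 5. The ring $B$ is a domain and classes are well defined

**Step 4.** *Purpose: to show $T_0\cap -T_0=0$.* The $(n-1)$-st difference of the polynomial $t^n$ has degree $1$ and leading coefficient $n!$, so for $x\in B$
$$\sum_{i=0}^{n-1}(-1)^{n-1-i}\binom{n-1}i(x+i)^n=n!\,x+c,\qquad c\in\mathbb Z.$$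
The $n$-th powers and $\mathbb Q_{\ge0}$ lie in $T_0$, so dividing by $n!$ gives $B=T_0-T_0$. Let $J_0=T_0\cap-T_0$. It is an additive group with $T_0J_0\subseteq J_0$ and $J_0T_0\subseteq J_0$, and $B=T_0-T_0$ makes it a two-sided ideal. If $J_0\ne0$, then (3) gives $-1\in T_{H_0}+J_0\subseteq T_0$, contradicting (4).

**Step 5.** *Purpose: to locate the class of $-1$.* Let $\varepsilon=[-1]$. We show
$$\varepsilon\neq0,\qquad 2\varepsilon=0,\qquad T_{\gamma+\varepsilon}=-T_\gamma\ \text{ for all }\gamma. \tag{7}$$
If $\varepsilon=0$, then $-1\in T_0$, impossible. Next, $1=(-1)(-1)\in T_{2\varepsilon}$, hence $1\in T_{2i\varepsilon}$ for all $i\ge 0$, and therefore for all $i\in\mathbb Z$ as $\varepsilon$ has finite order. So $T_{2i\varepsilon}=T_{2i\varepsilon}\cdot1\subseteq T_{2i\varepsilon}T_{-2i\varepsilon}\subseteq T_0$. If $2\varepsilon\ne0$, then (6) for $\Delta=\langle2\varepsilon\rangle$ would give $-1\in T_0$. Finally, $-T_\gamma\subseteq T_{\gamma+\varepsilon}$ and $-T_{\gamma+\varepsilon}\subseteq T_{\gamma+2\varepsilon}=T_\gamma$.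

**Step 6.** *Purpose: to show that an element with two classes is nilpotent.* Let $b\in T_\gamma\cap T_\delta$ with $\gamma\ne\delta$; we claim $b^n=0$. Put $\eta=\delta-\gamma\neq0$. In $b^n$ regard $i$ factors as elements of $T_\delta$ and $n-i$ as elements of $T_\gamma$. Then $b^n\in T_{n\gamma+i\eta}=T_{i\eta}$ for $0\le i\le n$, so $b^n\in T_\theta$ for every $\theta\in\langle\eta\rangle$. By (6), $-1=\sum_it_i$ with $t_i\in T_{i\eta}$. Then $-b^n=\sum_ib^nt_i$, and each $b^nt_i\in T_{-i\eta}T_{i\eta}\subseteq T_0$. So $\pm b^n\in T_0$, and $b^n=0$ by Step 4.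

**Step 7.** *Purpose: to show that if $ab=0$, then $a$ or $b$ is nilpotent.* Put $a_1=a^n$ and $b_1=b^n$; these lie in $T_0$, and $a_1b_1=0$. Let $x=b_1-a_1$ and $\delta=[x]$. Then
$$a_1x=-a_1^2,\qquad xb_1=b_1^2 .$$
If $\delta\ne0$, then $b_1^2=xb_1\in T_\delta$ and $b_1^2\in T_0$, so $b_1^2$ is nilpotent by Step 6, and so is $b$. If $\delta=0$, then $-a_1^2=a_1x\in T_0$ and $a_1^2\in T_0$, so $a_1^2=0$ by Step 4, and $a$ is nilpotent.

**Step 8.** *Purpose: to show that $B$ is reduced.* First, if $g$ is nilpotent, then $1+g\in T_0$: the sum $h=\sum_i\binom{1/n}ig^i$ is finite, it makes sense in a $\mathbb Q$-algebra, and $h^n=1+g$.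

Now let $a^2=0$ and suppose $a\ne0$. For any $c$ we have $(ca)(ac)=0$, so by Step 7 one of $ca$, $ac$ is nilpotent. Then both are, because $(ca)^{i+1}=c(ac)^ia$ and $(ac)^{i+1}=a(ca)^ic$. So $ca$ is nilpotent for every $c$; in particular $dca$ is nilpotent for all $c,d$. Hence $cad$ is nilpotent, as $(cad)^{i+1}=ca(dca)^id$. Apply (3) to the ideal $BaB\ne0$: we get $-1=s+\sum_{i=1}^mg_i$ with $s\in T_0$ and every $g_i$ of the form $cad$, hence nilpotent. With $M=m+1$,
$$T_0\ni\sum_{i=1}^m(1+Mg_i)=m+M(-1-s)=-1-Ms.$$
Adding $Ms\in T_0$ gives $-1\in T_0$, a contradiction. So $a^2=0$ forces $a=0$. Consequently there are no nonzero nilpotents: if $a^r=0$ with $r\ge2$ minimal, then $(a^{r-1})^2=0$ with $a^{r-1}\ne0$, which is impossible.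

**Step 9.** *Purpose: to collect what classes now do.* $B\ne0$ since $-1\notin T_0$. By Steps 7 and 8, $B$ is a domain. By Steps 6 and 8, every $b\ne0$ lies in exactly one $T_\gamma$, namely $\gamma=[b]$. For $a,b\neq0$ the element $ab\neq 0$ lies in $T_{[a]+[b]}$, so
$$[ab]=[a]+[b]\quad(a,b\ne0),\qquad T_\gamma=\{b\ne0:[b]=\gamma\}\cup\{0\}. \tag{8}$$

No fractions were formed. What is left is to understand the group $\Gamma$.

## 6. Only one element of order two

**Step 10.** *Purpose: to redo step (c) of Section 1 without division.* Suppose $\gamma\ne\varepsilon$ has order $2$. Then $\gamma+\varepsilon$ also has order $2$. Apply (6) to $\{0,\gamma\}$ and to $\{0,\gamma+\varepsilon\}$, and recall that $T_{\gamma+\varepsilon}=-T_\gamma$ by (7). We get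
$$-1=s+t,\qquad -1=s'-t'',\qquad s,s'\in T_0,\ t,t''\in T_\gamma.$$
Multiplying $1+s=-t$ and $1+s'=t''$ gives $(1+s)(1+s')=-tt''$, that is,
$$-1=s+s'+ss'+tt''\in T_0,$$
because $tt''\in T_{2\gamma}=T_0$. This contradicts (4). So $\varepsilon$ is the only element of order $2$ in $\Gamma$.

## 7. A relation of odd length, and positive functionals that are multiplicative

Suppose $\gamma\in\Gamma$ has odd prime order $p$. Then $p\mid n$, since $n\gamma=0$. By (6) for $\Delta=\langle\gamma\rangle$ we have $-1=\sum_{i=0}^{p-1}t_i$ with $t_i\in T_{i\gamma}$. Put $u_0=1+t_0$ and $u_i=t_i$ for $i\ge1$, so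
$$u_0+u_1+\dots+u_{p-1}=0,\qquad u_i\in T_{i\gamma},\qquad u_0=1+t_0\text{ with }t_0\in T_0. \tag{9}$$

Imagine for a moment a ring homomorphism $\varphi:B\to\mathbb R$ that is $\ge0$ on $T_0$. Since $u_i^p\in T_{pi\gamma}=T_0$, we would have $\varphi(u_i)^p\ge0$, hence $\varphi(u_i)\ge0$ because $p$ is odd. By (9) the numbers $\varphi(u_i)$ add up to $0$, so all of them vanish; yet $\varphi(u_0)=1+\varphi(t_0)\ge1$. Contradiction.

Such a $\varphi$ need not exist. Even the ordered field $\mathbb R(t)$ has no ring homomorphism to $\mathbb R$: on $\mathbb R$ it would be the identity, the only field endomorphism of $\mathbb R$, and if $t\mapsto c$, then the unit $t-c$ would go to $0$. And our $B$ is not commutative. Both difficulties go away if we run the argument on formal commuting variables $X_i$ in place of the $u_i$. The class of a product does not depend on the order of its factors, so averaging over all orders carries positivity from polynomials back to $B$. And a polynomial ring contains bounded elements: quotients of forms by a large form of the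 same degree. To bounded elements the next lemma applies.

**Lemma 2 (Kadison–Dubois).** Let $\mathcal R\supseteq\mathbb Q$ be a commutative ring and $\mathcal P\subseteq\mathcal R$ with $\mathbb Q_{\ge0}\subseteq\mathcal P$, $\mathcal P+\mathcal P\subseteq\mathcal P$, $\mathcal P\mathcal P\subseteq\mathcal P$, $-1\notin\mathcal P$, and such that for each $f\in\mathcal R$ there is $N\in\mathbb N$ with $N-f\in\mathcal P$. Then there is a ring homomorphism $\varphi:\mathcal R\to\mathbb R$ with $\varphi(\mathcal P)\ge0$.

For instance, let $\mathcal R=\mathbb Q[x]$ and let $\mathcal P$ be the set of polynomials that are $\ge0$ on $[0,1]$. The hypotheses hold, and evaluation at any point of $[0,1]$ is such a $\varphi$.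

**Proof.** Let $K$ be the set of $\mathbb Q$-linear maps $\varphi:\mathcal R\to\mathbb R$ with $\varphi(1)=1$ and $\varphi(\mathcal P)\ge0$. The plan is to show that $K\ne\emptyset$ and that an extreme point of $K$ is multiplicative.

*$K$ is nonempty.* On $\mathbb Q\cdot1$ put $\varphi(r)=r$. This is positive: if $r\in\mathcal P$ with $r<0$, then $-1=\frac1{|r|}r\in\mathcal P$. Now let $\varphi$ be positive on a subspace $W\ni1$ (that is, $\varphi(w)\ge0$ for $w\in W\cap\mathcal P$), and let $f\notin W$. Choose $v$ with
$$\sup\{\varphi(w):w\in W,\ f-w\in\mathcal P\}\ \le\ v\ \le\ \inf\{\varphi(w'):w'\in W,\ w'-f\in\mathcal P\}.$$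
Both sets are nonempty, because $N\pm f\in\mathcal P$ for large $N$. The supremum is at most the infimum, because $f-w,\,w'-f\in\mathcal P$ give $w'-w\in\mathcal P$. Put $\varphi(f)=v$ and extend linearly to $W+\mathbb Qf$. If $w+rf\in\mathcal P$ with $r>0$, then $f-(-w/r)\in\mathcal P$, so $v\ge-\varphi(w)/r$ and $\varphi(w+rf)\ge0$. If $r<0$, then $w/|r|-f\in\mathcal P$, so $v\le\varphi(w)/|r|$ and again $\varphi(w+rf)\ge0$. By Zorn's lemma $\varphi$ extends to all of $\mathcal R$.

*Extreme points are multiplicative.* $K$ is convex. It is compact in $\mathbb R^{\mathcal R}$, being given by closed conditions inside a product of bounded intervals: if $N_f\pm f\in\mathcal P$, then $|\varphi(f)|\le N_f$. By Krein–Milman $K$ has an extreme point $\varphi$. Let $q,1-q\in\mathcal P$, so $0\le\varphi(q)\le1$. We show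
$$\varphi(qf)=\varphi(q)\varphi(f)\qquad\text{for all }f\in\mathcal R. \tag{10}$$
If $0<\varphi(q)<1$, then
$$\varphi=\varphi(q)\cdot\frac{\varphi(q\,\cdot)}{\varphi(q)}+(1-\varphi(q))\cdot\frac{\varphi((1-q)\,\cdot)}{1-\varphi(q)}$$
is a convex combination of two elements of $K$. Since $\varphi$ is extreme, both equal $\varphi$, and (10) follows. If $\varphi(q)=0$, take $N$ with $N\pm f\in\mathcal P$; from $\varphi(q(N\pm f))\ge0$ we get $\pm\varphi(qf)\ge0$, so $\varphi(qf)=0$. If $\varphi(q)=1$, apply the previous case to $1-q$: $\varphi((1-q)f)=0$, so $\varphi(qf)=\varphi(f)$.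

Finally, let $g\in\mathcal R$ be arbitrary. Choose $N,N'\in\mathbb N$ with $N+g,\ N'-g\in\mathcal P$ and $M=N+N'\ge1$. Then $q=(g+N)/M$ and $1-q=(N'-g)/M$ lie in $\mathcal P$, and $g=Mq-N$. By (10) and linearity $\varphi(gf)=\varphi(g)\varphi(f)$. $\square$

## 8. No elements of odd order

We keep $\gamma$, $p$ and the relation (9), and derive a contradiction.

**Step 11.** *Purpose: to pass from commuting variables to $B$.* Let $V=\mathbb Q[X_1,\dots,X_{p-1}]$, graded by degree with homogeneous parts $V_d$, and put $X_0=-(X_1+\dots+X_{p-1})\in V_1$. Let $\mathrm{ev}:V_1\to B$ be the $\mathbb Q$-linear map with $X_i\mapsto u_i$ for $i\ge1$. By (9), $\mathrm{ev}(X_0)=u_0$. The expression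
$$\Theta_d(\ell_1\cdots\ell_d)=\frac1{d!}\sum_{\pi\in \mathfrak S_d}\mathrm{ev}(\ell_{\pi(1)})\cdots\mathrm{ev}(\ell_{\pi(d)})\qquad(\ell_i\in V_1)$$
is symmetric and multilinear in $\ell_1,\dots,\ell_d$. As $V_d=\mathrm{Sym}^d(V_1)$, it defines a linear map $\Theta_d:V_d\to B$. For a single form, $\Theta_d(\ell^d)=\mathrm{ev}(\ell)^d$.

**Step 12.** *Purpose: to single out polynomials that $\Theta_d$ sends into $T_0$.* Let $C_d\subseteq V_d$ be the set of $\mathbb Q_{\ge0}$-combinations of products of degree $d$
$$X_0^{e_0}\cdots X_{p-1}^{e_{p-1}}\,\ell_1^n\cdots\ell_r^n,\qquad \ell_j\in V_1,\qquad \sum_i ie_i\equiv0\pmod p.$$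
For $p=3$ this includes $X_0\in C_1$, $X_1X_2\in C_2$ and $X_1^3\in C_3$. Clearly $C_dC_{d'}\subseteq C_{d+d'}$ and $C_0=\mathbb Q_{\ge0}$. Moreover
$$\Theta_d(C_d)\subseteq T_0. \tag{11}$$
Indeed, apply $\Theta_d$ to a product as above. In each permuted product $\mathrm{ev}(\ell_j)\in T_{[\mathrm{ev}(\ell_j)]}$ occurs $n$ times for each $j$, and $u_i\in T_{i\gamma}$ occurs $e_i$ times. So by (4) it lies in $T_\theta$ with $\theta=\sum_jn[\mathrm{ev}(\ell_j)]+\bigl(\sum_iie_i\bigr)\gamma=0$.

**Step 13.** *Purpose: to find a form that dominates all forms of its degree.* The $n$-th powers of linear forms span $V_n$, by the polarization identity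
$$n!\,x_1\cdots x_n=\sum_{I\subseteq\{1,\dots,n\}}(-1)^{n-|I|}\Bigl(\sum_{i\in I}x_i\Bigr)^n .$$
(A degree-$n$ monomial whose set of variables is indexed by $E\subseteq\{1,\dots,n\}$ occurs on the right with its multinomial coefficient times $\sum_{I\supseteq E}(-1)^{n-|I|}$, and this sum vanishes unless $E=\{1,\dots,n\}$, when it is $1$.) Choose a basis $\ell_1^n,\dots,\ell_m^n$ of $V_n$ and put $S=\sum_s\ell_s^n\in C_n$. Then $S\neq0$ by linear independence. The products $\ell_{s_1}^n\cdots\ell_{s_k}^n$ span $V_{nk}$, and $S^k$ is the sum of all of them over tuples $(s_1,\dots,s_k)$. (In this section $k$ denotes an arbitrary integer $\ge0$, not the $2$-adic valuation of $n$.) Writing $f\in V_{nk}$ as a combination of these products and taking $N$ at least as large as every coefficient, we see: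
$$\text{for every } f\in V_{nk}\text{ there is }N\in\mathbb N\text{ with }NS^k-f\in C_{nk}. \tag{12}$$

**Step 14.** *Purpose: to prove that $-S^k\in C_{nk}$ for some $k$.* Suppose not. In the fraction field of $V$ consider
$$\mathcal R=\{f/S^k:k\ge0,\ f\in V_{nk}\},\qquad \mathcal P=\{f/S^k:k\ge0,\ f\in C_{nk}\}.$$
$\mathcal R$ is a commutative ring containing $\mathbb Q$. $\mathcal P$ contains $\mathbb Q_{\ge0}$ and is closed under addition, because $\frac f{S^k}+\frac g{S^l}=\frac{fS^l+gS^k}{S^{k+l}}$ and $S\in C_n$, and under multiplication. If $-1=f/S^k$ with $f\in C_{nk}$, then $-S^k=f\in C_{nk}$, which we excluded; so $-1\notin\mathcal P$. By (12), for each $f/S^k\in\mathcal R$ there is $N$ with $N-f/S^k\in\mathcal P$. So Lemma 2 gives a ring homomorphism $\varphi:\mathcal R\to\mathbb R$ with $\varphi(\mathcal P)\ge0$.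

From $\varphi$ we recover real values for linear forms. Since $\sum_s\varphi(\ell_s^n/S)=1$, some $\ell=\ell_s$ has $c:=\varphi(\ell^n/S)>0$. Define the linear map
$$r:V_1\to\mathbb R,\qquad r(\mu)=\frac1c\,\varphi\Bigl(\frac{\mu\,\ell^{n-1}}S\Bigr),$$
so $r(\ell)=1$. For $\mu_1,\dots,\mu_{nk}\in V_1$ we have
$$\prod_{i=1}^{nk}\frac{\mu_i\ell^{n-1}}S=\frac{\mu_1\cdots\mu_{nk}}{S^k}\Bigl(\frac{\ell^n}S\Bigr)^{k(n-1)}.$$
Applying $\varphi$ gives $c^{nk}\prod_i r(\mu_i)=\varphi\bigl(\mu_1\cdots\mu_{nk}/S^k\bigr)c^{k(n-1)}$, that is,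
$$\varphi\Bigl(\frac{\mu_1\cdots\mu_{nk}}{S^k}\Bigr)=c^k\prod_{i=1}^{nk}r(\mu_i). \tag{13}$$
Now $X_i^pX_j^{p(n-1)}\in C_{pn}$ for all $i,j\in\{0,\dots,p-1\}$, since $pi+p(n-1)j\equiv0\pmod p$. By (13) with $k=p$, $r(X_i)^p\,r(X_j)^{p(n-1)}\ge0$. Both $p$ and $p(n-1)$ are odd, as $n$ is even, so $r(X_i)r(X_j)\ge0$ for all $i,j$. But $\sum_{i=0}^{p-1}r(X_i)=r(0)=0$, so
$$0=\Bigl(\sum_ir(X_i)\Bigr)^2\ge\sum_ir(X_i)^2,$$
and all $r(X_i)$ vanish. The $X_i$ span $V_1$, so $r=0$, contradicting $r(\ell)=1$.

**Step 15.** *Purpose: to carry the conclusion back to $B$.* Take $k$ with $-S^k\in C_{nk}$, and $N$ from (12) for $f=X_0^{nk}$. Then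
$$-X_0^{nk}=(NS^k-X_0^{nk})+N(-S^k)\in C_{nk}.$$
Applying $\Theta_{nk}$ and (11) gives $-u_0^{nk}\in T_0$. By the binomial theorem $u_0^{nk}=(1+t_0)^{nk}=1+t'$ with $t'\in T_0$. Hence $-1=-u_0^{nk}+t'\in T_0$, contradicting (4). So $\Gamma$ has no element of odd prime order.

## 9. The signature on $B$, and the exponent $2^k$

Again $2^k$ is the largest power of $2$ dividing $n$.

**Step 16.** *Purpose: to determine the shape of $\Gamma$.* $\Gamma$ is killed by $n$, so it is a direct sum of finite cyclic groups of prime power order (Prüfer–Baer). By Section 8 all these orders are powers of $2$. Each nontrivial summand contains an element of order $2$; by Step 10 and $\varepsilon\ne0$ there is exactly one nontrivial summand. So $\Gamma$ is cyclic of order $2^j$ with $2^j\mid n$, hence $2^j\mid2^k$, and $\varepsilon$ is its element of order $2$.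

**Step 17.** *Purpose: to prove (1)$\Rightarrow$(3) of Theorem B.* Choose an injective homomorphism $\chi:\Gamma\to\mathbb C^*$. Its values are $2^k$-th roots of unity, and $\chi(\varepsilon)=-1$. Define $\tau(0)=0$ and $\tau(b)=\chi([b])$ for $0\ne b\in B$.

* $\tau$ is multiplicative by (8), since $B$ is a domain and $[ab]=[a]+[b]$.
* $\tau(-1)=\chi(\varepsilon)=-1$.
* $P_\tau=T_0$ by (8) and injectivity of $\chi$, and $T_0$ is closed under addition.
* $\tau(b)^{2^k}=1$ for $b\ne0$.
* If $|w|\in H_0\subseteq H$, then $\nu(w)\in T_0$, so $\tau(\nu(w))\in\{0,1\}$.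

By Step 2 the pullback of $\tau$ to $A$ is a signature as in (3). This proves Theorem B. Theorem A follows: for even $n$ it is the case $H_0=0$, $J=0$, and odd $n$ was treated in Section 1. $\square$

**Proof of Corollary C.** Theorem A for the exponents $n$ and $2^k$ gives the first and the last equivalence. Since $2^k\mid n$, $\mathrm{Sper}_{2^k}(A)\subseteq\mathrm{Sper}_n(A)$. If $\mathrm{Sper}_n(A)\ne\emptyset$, then (2)$\Rightarrow$(3) of Theorem B with $H_0=0$, $J=0$ gives $\mathrm{Sper}_{2^k}(A)\neq\emptyset$. $\square$

## 10. A quantum torus that separates $m$ from $2m$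

We prove Proposition D. We want $-1$ to be a permuted product of $m$-th powers, while a signature of exponent $2m$ survives. By (1) commutators of units are always permuted products, so we arrange that a commutator equals $-z^m$ with $z$ a central unit.

**Step 18.** *Purpose: to construct $A_m$.* Let $m$ be even and $q=-z^m$. Let $A_m$ be generated over $\mathbb Q[z^{\pm1}]$ by $a^{\pm1},b^{\pm1}$ with $ab=q\,ba$ and $z$ central. Since $q$ is a unit, this is an iterated skew Laurent polynomial ring: adjoin $a^{\pm1}$ to $\mathbb Q[z^{\pm1}]$, then $b^{\pm1}$ with $ba=q^{-1}ab$. Hence $A_m$ is a Noetherian domain with $\mathbb Q$-basis $z^la^ib^j$ ($l,i,j\in\mathbb Z$). From $b^ja^{i'}=q^{-ji'}a^{i'}b^j$ we get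
$$z^la^ib^j\cdot z^{l'}a^{i'}b^{j'}=(-1)^{ji'}z^{\,l+l'-mji'}a^{i+i'}b^{j+j'}. \tag{14}$$

**Step 19.** *Purpose: to show $\mathrm{ps}_m(A_m)=1$.* Since $aba^{-1}b^{-1}=q=-z^m$,
$$a\,b\,a^{-1}b^{-1}\cdot a^{m-1}(a^{-1})^{m-1}\,b^{m-1}(b^{-1})^{m-1}\,(z^{-1})^m=-1,$$
and each of the letters $a,b,a^{-1},b^{-1},z^{-1}$ occurs exactly $m$ times. So $-1\in\Pi_m(A_m)$.

**Step 20.** *Purpose: to show $\mathrm{ps}_{2m}(A_m)=\infty$.* Order the monomials $z^la^ib^j$ lexicographically by $(i,j,l)$. By (14), multiplying by a fixed monomial on the left or on the right adds fixed amounts to $(i,j)$, and among monomials with the same $(i,j)$ it adds a fixed amount to $l$. So, up to signs, it is strictly order preserving. Consequently the least term of a product is the product of the least terms: if $\mu_0,\nu_0$ are the least monomials of $f,g$, then for any monomials $\mu\ge\mu_0$ of $f$ and $\nu\ge\nu_0$ of $g$ we have, up to signs, $\mu\nu\ge\mu_0\nu\ge\mu_0\nu_0$, with equality throughout only for $\mu=\mu_0$, $\nu=\nu_0$.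

Let $\zeta$ be a primitive $2m$-th root of unity, so $\zeta^m=-1$. If the least term of $f\ne0$ is $c\,z^la^ib^j$ with $c\in\mathbb Q$, put $\sigma(f)=\mathrm{sgn}(c)\,\zeta^l$; put $\sigma(0)=0$. We check that $\sigma$ is a signature of exponent $2m$.

* Multiplicativity: by (14), passing from $\sigma(f)\sigma(g)$ to $\sigma(fg)$ introduces the factor $(-1)^{ji'}\zeta^{-mji'}=(-1)^{ji'}(-1)^{ji'}=1$.
* $\sigma(-1)=-1$, and $\sigma(f)^{2m}=1$ for $f\ne0$.
* $P_\sigma$ is additively closed: let $f,g\in P_\sigma\setminus\{0\}$. If their least monomials differ, the least term of $f+g$ is that of $f$ or of $g$. If they coincide, then $\mathrm{sgn}(c)\zeta^l=1=\mathrm{sgn}(c')\zeta^l$, so the coefficients $c,c'$ have the same sign and do not cancel, and $\sigma(f+g)=1$.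

Thus $\mathrm{Sper}_{2m}(A_m)\ne\emptyset$, and $\mathrm{ps}_{2m}(A_m)=\infty$ by (2).

**Step 21.** *Purpose: to compare with Corollary C.* Let $k\ge2$, $m=2^{k-1}$, and $2^k\,\|\,n$. Then $\mathrm{Sper}_n(A_m)\supseteq\mathrm{Sper}_{2^k}(A_m)\ne\emptyset$, so $\mathrm{ps}_n(A_m)=\infty$. But $\mathrm{ps}_{2^{k-1}}(A_m)=1$, and so $\mathrm{Sper}_{2^{k-1}}(A_m)=\emptyset$ by (2). So $2^k$ cannot be replaced by $2^{k-1}$ in Corollary C. $\square$
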